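# Free Abelian groups with countably compact finite powers, in ZFC

## A guess about special ultrafilters, tested on small groups

The question is whether ZFC alone proves that some free Abelian group carries a group topology with no nontrivial convergent sequences and with every finite power countably compact. The first guess is "no". The guess comes from the following known result.

**Fact (i).** If there are $\mathfrak c$ incomparable selective ultrafilters, then for every infinite cardinal $\kappa$ with $\kappa^\omega=\kappa$ there is a group topology on the free Abelian group of cardinality $\kappa$ without nontrivial convergent sequences and such that every finite power is countably compact.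

Here $\mathfrak c=2^{\aleph_0}$. An ultrafilter on $\omega$ is *selective* if for every partition of $\omega$ into sets not in the ultrafilter, some member of the ultrafilter meets each piece in at most one point. *Incomparable* means pairwise incomparable in the Rudin–Keisler order on the set $\omega^*$ of free ultrafilters, where $p\le q$ means that for some $h:\omega\to\omega$ we have $p=h_*(q)=\{B:h^{-1}(B)\in q\}$. The hypothesis is an extra assumption about ultrafilters, and one may guess that something like it is unavoidable. There is also a limit on how much one can ask.

**Fact (ii) (ZFC).** If $G$ is an infinite free Abelian group with a group topology, then $G^\omega$ is not countably compact.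

The problem (https://repositorio.usp.br/directbitstream/3027c7da-5d97-4b9f-867f-38847bc416e4/3258290.pdf) asks for a decision: either prove in ZFC that for some infinite $\kappa=\kappa^\omega$ the free Abelian group of cardinality $\kappa$ has a topology as in (i), or show that this is not provable in ZFC.

**Conventions.** All group topologies are Hausdorff. A space is *countably compact* if every sequence $(y_j)_{j\in\omega}$ in it has a cluster point, that is, a point each of whose neighborhoods contains $y_j$ for infinitely many $j$. Equivalently, every countable open cover has a finite subcover. We write $\mathbb T=\mathbb R/\mathbb Z$, $\|x\|$ for the distance from $x\in\mathbb T$ to $0$, $e(x)=e^{2\pi i x}$, and $\mathbb N=\{1,2,\dots\}$.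

**Ultrafilter limits.** Let $p$ be a free ultrafilter on $\omega$. A point $y$ is a $p$-limit of $(y_j)$, written $y=p\text{-}\lim_j y_j$, if $\{j:y_j\in U\}\in p$ for every neighborhood $U$ of $y$. In a compact Hausdorff space it exists and is unique: if it did not exist, every point would have an open neighborhood $U$ with $\{j:y_j\in U\}\notin p$, and finitely many such $U$ would cover the space, which is impossible. Uniqueness is the Hausdorff property. Continuous maps preserve $p$-limits. Since members of $p$ are infinite, a $p$-limit is a cluster point. For example, if $p$ contains the set of even numbers, then $p\text{-}\lim (-1)^j=1$.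

**Topologies from characters.** If $\Phi\subset \mathrm{Hom}(G,\mathbb T)$, the initial topology of $\Phi$ has as basic neighborhoods of $g$ the sets $\{h:\|\varphi(h)-\varphi(g)\|<\varepsilon \text{ for }\varphi\in\Phi_0\}$ with $\Phi_0\subset\Phi$ finite and $\varepsilon>0$. The group operations are continuous, since each $\varphi$ is a homomorphism. The topology is Hausdorff exactly when every $a\ne0$ has some $\varphi\in\Phi$ with $\varphi(a)\neq0$. Moreover, $x=p\text{-}\lim_j y_j$ in $G$ as soon as $\varphi(x)=p\text{-}\lim_j\varphi(y_j)$ for all $\varphi\in\Phi$, because a basic neighborhood imposes only finitely many conditions.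

So here is a plan: attach to each sequence $f$ in $G$ a point $x\in G$ and a free ultrafilter $p$, and let $\Phi$ consist of the characters that *keep the promise* $\varphi(x)=p\text{-}\lim_j\varphi(f(j))$. More promises give more cluster points and fewer characters. The danger is that too few characters remain to separate points. We test how much the ultrafilters matter.

**Test 1: no promises.** Take $\Phi=\mathrm{Hom}(G,\mathbb T)$, and let $e_0,e_1,\dots$ be distinct elements of a basis of $G$. Given $b\in G$, let $\varphi$ be $0$ on the finitely many basis elements occurring in $b$ and $\frac12$ on all others. Then $\varphi(b)=0$ and $\varphi(e_j)=\frac12$ for all but finitely many $j$, so $b$ is not a cluster point. The sequence has no cluster point at all, and promises are needed.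

**Test 2: one promise on a basis.** Let $G$ be free on $e_0,e_1,\dots$ and $x$, and promise $x=p\text{-}\lim e_j$ for an arbitrary free $p$. A character may take any values on the $e_j$, and then its value at $x$ is forced. Let $a=\sum_j c_je_j+cx\ne0$. If $c\neq0$, put $\varphi(e_j)=0$ for the $e_j$ occurring in $a$ and $\varphi(e_j)=\theta$ otherwise. Then $\varphi(x)=\theta$ and $\varphi(a)=c\theta$, nonzero for suitable $\theta$. If $c=0$, choose the values on the finitely many $e_j$ occurring in $a$ so that $\varphi(a)\ne0$. Any free ultrafilter works here, and nothing special is required.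

**Test 3: one promise in rank one.** Let $G$ be free on $e,x$ and promise $x=p\text{-}\lim_j je$. For all $\theta_1,\dots,\theta_k\in\mathbb T$ and $\varepsilon>0$ there are infinitely many $j$ with $\|j\theta_i\|<\varepsilon$ for all $i$: by compactness of $\mathbb T^k$, infinitely many of the points $(j\theta_1,\dots,j\theta_k)$ lie within $\varepsilon$ of one another in each coordinate, and we take differences of such $j$. So some free ultrafilter $p$ contains all sets $\{j:\|j\theta\|<\varepsilon\}$. With this $p$, every admissible $\varphi$ has $\varphi(x)=p\text{-}\lim j\varphi(e)=0$. The promise kills $x$.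

There is a way around this. It is enough to promise a limit for *some subsequence*, since its cluster points are cluster points of the whole sequence. So we may thin first.

**Test 4: two promises.** Let $G$ be free on $e_0,e_1,\dots,x,y$, and promise
$$x=p\text{-}\lim_j e_j,\qquad y=p'\text{-}\lim_j\,(e_{h(j)}+x),$$
where $h$ is the permutation of $\omega$ exchanging $2m$ and $2m+1$ for every $m$, and $h_*(p')=p$. Exactly one of $p,p'$ contains the even numbers, so $p\ne p'$. Each of the two sequences is as independent as one could wish. Yet every admissible $\varphi$ satisfies $\varphi(y)=p\text{-}\lim_i\varphi(e_i)+\varphi(x)=2\varphi(x)$, so $y-2x\neq 0$ is not separated from $0$.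

Test 4 is the exact point where the sensible first approach ("thin every sequence, then use distinct ultrafilters") breaks. Each promise is harmless alone, but a relation between the two sequences lines up with the two ultrafilters. The ultrafilters must therefore be chosen with care. The tests do not show that they must be selective, and in fact the guess is wrong.

## The theorems

**Theorem 1 (ZFC).** Let $\kappa$ be an infinite cardinal with $\kappa^\omega=\kappa\le2^{\mathfrak c}$ (for example $\kappa=\mathfrak c$). The free Abelian group $G$ of cardinality $\kappa$ has a Hausdorff group topology such that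

1. every finite power of $G$ is countably compact;
2. every injective sequence in $G$ has at least $\kappa$ cluster points. In particular there are no nontrivial convergent sequences.

**Theorem 2 (ZFC).**
(a) $\kappa=\mathfrak c$ is the least possible cardinality: every infinite countably compact Hausdorff group has at least $\mathfrak c$ elements. "Every finite power" cannot be improved to "the $\omega$-th power", by fact (ii).
(b) The group $G$ of Theorem 1 contains a subsemigroup $S$, all of whose finite powers are countably compact, which is not a group. So $S$ is a commutative cancellative countably compact Hausdorff topological semigroup that is not a group.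

Since $\mathfrak c^\omega=\mathfrak c$, Theorem 1 answers the problem: ZFC proves that such a topological group exists. The cardinals $\kappa=\kappa^\omega>2^{\mathfrak c}$ are not settled in ZFC by this argument; the problem needs only one $\kappa$.

## Independence with bounded coefficients, and a quantitative Kronecker lemma

In Test 3 all values lie in a group of rank one, so no two terms are independent, however we thin. What thinning can give is independence for coefficients of bounded size.

**Definition.** Let $(v_i)_{i\in F}$ be a finite family in an Abelian group and $N_i$ positive integers. The family is *independent with bounds $(N_i)$* if there is no $(c_i)\in\mathbb Z^F\setminus\{0\}$ with $|c_i|\le N_i$ for all $i$ and $\sum c_iv_i=0$. If all $N_i=N$, it is *$N$-independent*.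

**Example.** In $\mathbb Z$ the family $(1,3,9)$ is $2$-independent: if the last nonzero coefficient belongs to $3^k$, then its term has size at least $3^k$, while the earlier terms add up to at most $2\sum_{i<k}3^i=3^k-1$. It is not $3$-independent, since $3\cdot1-1\cdot 3=0$. In the same way $(N+1)^0,(N+1)^1,\dots,(N+1)^k$ is $N$-independent for every $k$.

If $v_1,v_2,\dots$ are part of a basis, a character can take prescribed values on them. Bounded independence gives prescribed values up to a tolerance. For instance, to get $\varphi(1)$ near $0$ and $\varphi(3)$ near $\frac12$ on $\mathbb Z$, put $\varphi(1)=\frac18$; both errors are $\frac18$. One cannot do better: $\|\varphi(1)\|\le\varepsilon$ gives $\|\varphi(3)\|\le3\varepsilon$, and $\|\varphi(3)-\frac12\|\le\varepsilon$ gives $\|\varphi(3)\|\ge\frac12-\varepsilon$, so $\varepsilon\ge\frac18$.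

**Lemma 1.** Let $A$ be a (discrete) Abelian group, $(v_i)_{i\in F}$ a finite family in $A$, $t_i\in\mathbb T$, $0<\varepsilon_i<\frac12$, $N_i\in\mathbb N$, with
$$\sum_{i\in F}\frac1{N_i(1-\cos2\pi\varepsilon_i)}<1 .$$
If $(v_i)$ is independent with bounds $(N_i)$, there is $\varphi\in\mathrm{Hom}(A,\mathbb T)$ with $\|\varphi(v_i)-t_i\|\le\varepsilon_i$ for all $i\in F$.

*Proof.* The aim is to pick $\varphi$ at random, with a density that favors $\varphi(v_i)\approx t_i$ and involves only small coefficients. The group $\mathrm{Hom}(A,\mathbb T)$ is closed in $\mathbb T^A$, hence compact; let $d\varphi$ be its normalized Haar measure. For $b\in A$,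
$$\int e(\varphi(b))\,d\varphi=\begin{cases}1,&b=0,\\0,&b\ne0.\end{cases}\tag{1}$$
Indeed, if $b\neq0$, there is $\psi$ with $\psi(b)\ne0$, because $\mathbb T$ is divisible and so a nonzero character of $\langle b\rangle$ extends to $A$. Translation by $\psi$ multiplies the integral by $e(\psi(b))\neq1$ and leaves it unchanged, so it is $0$.

Put $M_i=N_i-1$, and let
$$K_i(x)=\sum_{|k|\le M_i}\Bigl(1-\frac{|k|}{M_i+1}\Bigr)e(kx)\ \ge0$$
be the Fejér kernel. Put $P(\varphi)=\prod_{i\in F}K_i(\varphi(v_i)-t_i)\ge0$.

*$P$ has integral $1$.* Expanding the product gives a sum over tuples $c$ with $|c_i|\le M_i$, whose term is a constant times $e(\varphi(\sum c_iv_i))$. By (1) only tuples with $\sum c_iv_i=0$ contribute. Since $|c_i|\le N_i$, only $c=0$ does, with coefficient $1$.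

*The mean of $\cos2\pi(\varphi(v_i)-t_i)$ under $P\,d\varphi$.* Fix $i$ and write this cosine as $\frac12\bigl(e(\varphi(v_i)-t_i)+e(-\varphi(v_i)+t_i)\bigr)$. Multiplying the expansion of $P$ by it shifts $c_i$ by $\pm1$. So the exponents that occur are $\sum d_{i'}v_{i'}$ with $|d_i|\le M_i+1=N_i$ and $|d_{i'}|\le M_{i'}$ for $i'\ne i$. Again only $d=0$ contributes. It arises from $c_i=1$ and from $c_i=-1$, all other $c_{i'}$ being $0$; the phases in $t_i$ cancel. The total is $2\cdot\frac12\bigl(1-\frac1{M_i+1}\bigr)=1-\frac1{N_i}$ (if $N_i=1$, these terms are absent and the value $0$ is again right).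

Hence $\int P(\varphi)\bigl(1-\cos2\pi(\varphi(v_i)-t_i)\bigr)d\varphi=\frac1{N_i}$. If $\|\varphi(v_i)-t_i\|>\varepsilon_i$, the factor $1-\cos$ exceeds $1-\cos2\pi\varepsilon_i$. By Markov's inequality, under the probability measure $P\,d\varphi$ this event has probability at most $\frac1{N_i(1-\cos2\pi\varepsilon_i)}$. These bounds sum to less than $1$, so some $\varphi$ avoids all the events. $\square$

## Destroying relations by deleting indices

To build a character that keeps a promise $x=p\text{-}\lim f(j)$, it is enough to have $\varphi(f(j)-x)$ tend to $0$ along a set of indices in $p$. By Lemma 1 we can ask for this if the vectors $f(j)-x$ are independent with large bounds, *jointly* for all promises that matter. Test 4 shows that they may not be. There, with $a=y-2x$, the vectors $v_i=e_i-x$ and $v'_j=e_{h(j)}+x-y$ satisfy $v'_j-v_{h(j)}+a=0$. But such a relation disappears as soon as we delete $v'_j$ or $v_{h(j)}$. How many deletions are needed in general? The following count is the heart of the proof.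

**Lemma 2.** Let $\mathcal E=(e_i)_{i\in E}$ be a finite family in an Abelian group, independent with bounds $(N_i)$, and let $\mathcal W=\{\sum c_ie_i:|c_i|\le N_i\}$. Let $(v_{j,l})_{j\in I,\,l\le r}$, with $I$ finite, be $2L$-independent. Then there is $J\subset I$ with $|I\setminus J|\le|\mathcal W|$ such that the family consisting of $\mathcal E$ and all $v_{j,l}$ $(j\in J,\ l\le r)$ is independent with bounds $N_i$ for $e_i$ and $L$ for $v_{j,l}$.

*Proof.* For each $w\in\mathcal W$ there is at most one $c=(c_{j,l})$ with $|c_{j,l}|\le L$ and $\sum c_{j,l}v_{j,l}=w$: the difference $d$ of two of them satisfies $|d_{j,l}|\le2L$ and $\sum d_{j,l}v_{j,l}=0$, so $d=0$. For each $w$ for which this $c$ exists and is nonzero, delete one $j$ such that $c_{j,l}\ne0$ for some $l$. At most $|\mathcal W|$ indices go; let $J$ be the rest.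

Now take a relation with the stated bounds in the new family. It says that a combination $\sum c_{j,l}v_{j,l}$ supported on $J$ equals minus a bounded combination of $\mathcal E$, which is an element $w$ of $\mathcal W$ ($\mathcal W=-\mathcal W$). If $c\ne0$, it is the unique combination for $w$, and a $j$ in its support was deleted, a contradiction. So $c=0$. What remains is a bounded relation in $\mathcal E$, which is trivial. $\square$

**Example.** In $\mathbb Z$ let $\mathcal E=(2)$ with bound $1$, so $\mathcal W=\{-2,0,2\}$, and let the block be $(1,3,9)$, $L=1$. Here $2=3-1$ and $-2=1-3$. Delete the index of $3$. In a relation $2c+d+9e=0$ with coefficients of size at most $1$ we have $|2c+d|\le3$, so $e=0$, then $d=-2c$ gives $c=d=0$.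

The number of deletions in Lemma 2 depends only on the *earlier* vectors, not on the size of the new block. So if the blocks are long enough, deletions are rare in each block. This suggests the design:

* cut $\omega$ into blocks $I_n$ so long that the number $\gamma(n)$ of earlier combinations is small compared with $|I_n|$;
* treat one promise in each block. If two promises share a block $I_n$, we may have sequences such as $e_j$ and $e_j+x$ with limits $x$ and $y$. Then every $j\in I_n$ gives a relation between $e_j-x$, $e_j+x-y$ and $2x-y$ with coefficients $\pm1$, and at least $|I_n|$ deletions in total are needed;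
* choose each ultrafilter in advance so that it contains every set obtained by such rare deletions in its blocks.

## Block lengths, stage filters, and the ultrafilters

**Parameters.** The purpose is to fix block lengths $s_n$, coefficient bounds $L_n$, tolerances $\varepsilon_n$, and deletion counts $\gamma(n)$ at once. For $n\in\mathbb N$ let $\varepsilon_n=\frac1{4n}$, and define recursively
$$\gamma(n)=9\prod_{1\le m<n}(2L_m+1)^{m s_m},\qquad s_n=n\gamma(n)+1,\qquad L_n\in\mathbb N,\quad L_n\ge\frac{2^{n+2}\,n\,s_n}{1-\cos2\pi\varepsilon_n}.\tag{2}$$
The order is $\gamma(n)$, then $s_n$, then $L_n$. For example $\gamma(1)=9$, $s_1=10$, and $L_1\ge 80$ since $\cos\frac\pi2=0$; with $L_1=80$ we get $\gamma(2)=9\cdot161^{10}$. The factor $9$ counts the coefficients $-4,\dots,4$ of one further vector $a$. Partition $\omega$ into consecutive intervals $I_n$ $(n\in\mathbb N)$ with $|I_n|=s_n$.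

There will be $\kappa$ promises and only countably many blocks, so the promises cannot all have disjoint sets of blocks. It is enough that any countably many of them do. The next lemma provides this.

**Lemma 3.** For $\kappa\le2^{\mathfrak c}$ there are proper filters $q_\alpha$ $(\alpha<\kappa)$ on $\mathbb N$, containing all cofinite sets, such that for every countable $D\subset\kappa$ there are pairwise disjoint $Q_\alpha\in q_\alpha$ $(\alpha\in D)$.

*Proof for $\kappa\le\mathfrak c$.* Let $\{A_\alpha:\alpha<\kappa\}$ be infinite subsets of $\mathbb N$ with pairwise finite intersections. Such a family exists: the sets $\{b|n:n\in\omega\}$, $b\in2^\omega$, have this property in the countable set of finite $0$-$1$ sequences. Let $q_\alpha=\{Q:A_\alpha\setminus Q\text{ is finite}\}$. This is a proper filter containing the cofinite sets. If $D=\{\alpha_0,\alpha_1,\dots\}$ without repetitions, the sets $Q_{\alpha_i}=A_{\alpha_i}\setminus\bigcup_{k<i}A_{\alpha_k}$ are disjoint, and $A_{\alpha_i}\setminus Q_{\alpha_i}$ is finite. This part is all that is needed for $\kappa=\mathfrak c$.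

*Proof for $\kappa\le2^{\mathfrak c}$.* The plan is to color $\kappa$ by $\omega$ in $\mathfrak c$ ways so that each countable $D$ is colored injectively in one of them, and to realize the colorings by independent partitions of a countable set.

Fix distinct $x_\alpha\in\{0,1\}^{\mathfrak c}$ $(\alpha<\kappa)$. Let $\mathcal I$ be the set of pairs $i=(E,(y_k)_{k\in\omega})$ with $E\subset\mathfrak c$ countably infinite and $y_k\in\{0,1\}^E$ pairwise distinct. Since $\mathfrak c^\omega=\mathfrak c$, we have $|\mathcal I|\le\mathfrak c$. Let $e_i(\alpha)=k$ if $x_\alpha|E=y_k$, and $e_i(\alpha)=0$ if there is no such $k$. Given a countable $D$, choose for each pair of distinct elements $\alpha,\beta$ of $D$ a coordinate where $x_\alpha,x_\beta$ differ, and let $E$ be a countably infinite set containing these coordinates. Then the $x_\alpha|E$ $(\alpha\in D)$ are distinct. Let $(y_k)$ list them, together with other elements of $\{0,1\}^E$ if $D$ is finite. For this $i$ the map $e_i|D$ is injective.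

Let $Z=\{(n,\sigma):n\in\mathbb N,\ \sigma:\{0,1\}^n\to\{0,\dots,n\}\}$. This set is countably infinite; identify it with $\mathbb N$ by a bijection. Fix an injection $i\mapsto b_i$ of $\mathcal I$ into $2^\omega$, and put $A^i_k=\{(n,\sigma):\sigma(b_i|n)=k\}$. For fixed $i$ the sets $A^i_k$ $(k\in\omega)$ are pairwise disjoint. For distinct $i_1,\dots,i_m$ and any $k_1,\dots,k_m$, the set $\bigcap_sA^{i_s}_{k_s}$ is infinite: for all large $n$ the sequences $b_{i_s}|n$ are distinct and $k_s\le n$ for all $s$, so some $\sigma$ takes the value $k_s$ at $b_{i_s}|n$ for all $s$. Hence the filter $q_\alpha$ generated by $\{A^i_{e_i(\alpha)}:i\in\mathcal I\}$ and the cofinite sets is proper. Given a countable $D$, take $i$ with $e_i|D$ injective and put $Q_\alpha=A^i_{e_i(\alpha)}$. $\square$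

**The ultrafilters.** Fix $\kappa$ with $\kappa^\omega=\kappa\le2^{\mathfrak c}$ and filters $q_\alpha$ as in Lemma 3. Let $\mathcal F_\alpha$ be the family of all $B\subset\omega$ for which there are $Q\in q_\alpha$ and $m\in\mathbb N$ with
$$|I_n\setminus B|\le m\gamma(n)\quad\text{for all }n\in Q.\tag{3}$$
For instance, a set containing all but one point of $I_n$ for every $n\in Q$, and nothing outside these blocks, belongs to $\mathcal F_\alpha$. The family is closed under supersets and contains the cofinite sets (take $Q=\mathbb N$ and $m\ge|\omega\setminus B|$, $m\ge1$). It is closed under finite intersections (use $Q\cap Q'$ and $m+m'$). Its members are infinite: $Q$ is infinite, being a member of a proper filter containing the cofinite sets, and for $n\in Q$ with $n\ge m$ we have $|I_n|=n\gamma(n)+1>m\gamma(n)$, so $B\cap I_n\ne\emptyset$. So $\mathcal F_\alpha$ is a proper filter containing the cofinite sets; fix a free ultrafilter $p_\alpha\supset\mathcal F_\alpha$ on $\omega$.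

**Check against Test 4.** If $\alpha\ne\alpha'$, no permutation $h$ of $\omega$ satisfies $h_*(p_{\alpha'})=p_\alpha$. Take disjoint $Q\in q_\alpha$, $Q'\in q_{\alpha'}$. From each $I_n$, $n\in Q$, delete the points of $h(\bigcup_{m<n}I_m)$, and let $U$ be the union of what is left. From each $I_n$, $n\in Q'$, delete the points of $h^{-1}(\bigcup_{m<n}I_m)$, and let $U'$ be the union of what is left. At most $\sum_{m<n}s_m$ points leave $I_n$, and this is at most $\gamma(n)$: for $n\ge2$, $\gamma(n)\ge3^{\sum_{m<n}s_m}$. So $U\in p_\alpha$ and $U'\in p_{\alpha'}$. Suppose $j\in U'\cap I_n$ and $h(j)\in U\cap I_m$. Then $m\ne n$. If $m<n$, then $j$ was deleted; if $n<m$, then $h(j)$ was deleted. So $U'\cap h^{-1}(U)=\emptyset$, whence $h^{-1}(U)\notin p_{\alpha'}$ while $U\in p_\alpha$.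

## The promises and the topology on $G$

Let $G$ be the free Abelian group on $\{x_{\alpha,l}:\alpha<\kappa,\ l\in\mathbb N\}$; it has cardinality $\kappa$. Let $G_\alpha=\langle x_{\beta,l}:\beta<\alpha,\ l\in\mathbb N\rangle$. To treat powers $G^k$, a promise will concern a sequence of tuples.

**Definition.** A sequence $g=(g_1,\dots,g_r):\omega\to G^r$ $(r\ge1)$ is **good** if for every $n$ the family $(g_l(j))_{j\in I_n,\,l\le r}$ is $2L_n$-independent.

**Example.** Any injective sequence of generators is good ($r=1$). So is the sequence that takes the values $1\cdot x,\ (2L_n+1)x,\ (2L_n+1)^2x,\dots$ along $I_n$, for a single generator $x$, by the example in the section on bounded coefficients. Goodness does not require high rank.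

**The list of promises.** There is at least one good sequence, and there are at most $\kappa^\omega=\kappa$. List them as $(t_\alpha)_{\alpha<\kappa}$, each occurring $\kappa$ times. Let $C$ be the set of $\alpha$ such that all entries of all values of $t_\alpha$ lie in $G_\alpha$. For $\alpha\in C$ write $f_\alpha=t_\alpha=(f_{\alpha,1},\dots,f_{\alpha,r_\alpha})$. We need two facts.

$$\text{Every good sequence equals } f_\alpha \text{ for } \kappa \text{ many } \alpha\in C.\tag{4}$$

By König's theorem $\kappa^{\mathrm{cf}(\kappa)}>\kappa$, so $\kappa^\omega=\kappa$ forces $\mathrm{cf}(\kappa)>\omega$. The values of a given good sequence involve only countably many generators, so they lie in some $G_\beta$ with $\beta<\kappa$. The sequence is listed at $\kappa$ many indices, and $\kappa$ many of these are $\ge\beta$, hence in $C$.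

$$0\notin C.\tag{5}$$

Indeed $G_0=\{0\}$, and a good sequence is not identically $0$.

**The topology.** Let $\Phi$ be the set of all $\varphi\in\mathrm{Hom}(G,\mathbb T)$ with
$$\varphi(x_{\alpha,l})=p_\alpha\text{-}\lim_j\varphi(f_{\alpha,l}(j))\qquad(\alpha\in C,\ 1\le l\le r_\alpha),$$
and give $G$ the initial topology with respect to $\Phi$. The group operations are continuous, and as observed at the start,
$$x_{\alpha,l}=p_\alpha\text{-}\lim_jf_{\alpha,l}(j)\ \text{ in }G\qquad(\alpha\in C,\ l\le r_\alpha).\tag{6}$$

## Enough characters: the topology is Hausdorff

**Proposition A.** For every $a\in G\setminus\{0\}$ there is $\varphi\in\Phi$ with $\varphi(a)\ne0$.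

*Proof.* **Step 1: reduction to countably many promises.** The purpose is to isolate the promises that interact with $a$. Let $D_0$ be the finite set of $\beta$ such that some $x_{\beta,l}$ occurs in $a$. Given a countable $D_k$, add all $\beta$ such that some $x_{\beta,l'}$ occurs in some $f_{\alpha,l}(j)$ with $\alpha\in D_k\cap C$; this gives a countable $D_{k+1}$. Let $D=\bigcup_kD_k$ and $G_D=\langle x_{\beta,l}:\beta\in D,\ l\in\mathbb N\rangle$. Then $D$ is countable, $a\in G_D$, and all $f_{\alpha,l}(j)\in G_D$ for $\alpha\in D\cap C$.

**Step 2: assigning blocks to promises.** Each block should serve at most one $\alpha$. By Lemma 3 choose pairwise disjoint $Q_\alpha\in q_\alpha$ $(\alpha\in D\cap C)$. Since $q_\alpha$ contains the cofinite sets, we may shrink and assume $Q_\alpha\subset[r_\alpha,\infty)$. Let $\mathcal N=\bigcup_{\alpha\in D\cap C}Q_\alpha$, and for $n\in\mathcal N$ let $\alpha(n)$ be the unique $\alpha$ with $n\in Q_\alpha$. Then $r_{\alpha(n)}\le n$. For $n\in\mathcal N$, $j\in I_n$, $l\le r_{\alpha(n)}$ put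
$$v_{j,l}=f_{\alpha(n),l}(j)-x_{\alpha(n),l}\in G_D .$$

**Step 3: each block is independent on its own.** For $n\in\mathcal N$ the family $(v_{j,l})_{j\in I_n,\,l\le r_{\alpha(n)}}$ is $2L_n$-independent. Write $\alpha=\alpha(n)$, and suppose $\sum d_{j,l}(f_{\alpha,l}(j)-x_{\alpha,l})=0$ with $|d_{j,l}|\le2L_n$. Since $\alpha\in C$, we have $f_{\alpha,l}(j)\in G_\alpha$, and the $x_{\alpha,l}$ are generators outside $G_\alpha$. Applying the projection $G\to G_\alpha$ that sends all generators outside $G_\alpha$ to $0$, we get $\sum d_{j,l}f_{\alpha,l}(j)=0$, so $d=0$ by goodness.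

**Step 4: joint independence after few deletions.** We claim that there are $J_n\subset I_n$ $(n\in\mathcal N)$ with $|I_n\setminus J_n|\le\gamma(n)$ such that for every $n\in\mathbb N$ the finite family $\mathcal V_n$, consisting of $a$ and all $v_{j,l}$ $(m\in\mathcal N,\ m\le n,\ j\in J_m,\ l\le r_{\alpha(m)})$, is independent with bound $4$ for $a$ and bound $L_m$ for $v_{j,l}$, $j\in J_m$.

Start with $\mathcal V_0=(a)$, which is independent with bound $4$ because $G$ is torsion-free and $a\neq0$. If $n\notin\mathcal N$, then $\mathcal V_n=\mathcal V_{n-1}$ and there is nothing to do. Let $n\in\mathcal N$, and suppose the $J_m$ with $m<n$, $m\in\mathcal N$, are chosen. Let $\mathcal W$ be the set of combinations of $\mathcal V_{n-1}$ with coefficients within their bounds. There are $9$ choices for the coefficient of $a$ and $2L_m+1$ choices for each vector of stage $m$, and stage $m$ has at most $r_{\alpha(m)}|I_m|\le ms_m$ vectors. Hence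
$$|\mathcal W|\le9\prod_{m<n}(2L_m+1)^{ms_m}=\gamma(n).$$
By Step 3, Lemma 2 applies with $\mathcal E=\mathcal V_{n-1}$, $I=I_n$, $L=L_n$, and yields $J_n$. This proves the claim.

**Step 5: a character on $G_D$.** We want $\varphi(a)\ne0$ and $\varphi(v_{j,l})$ small. Apply Lemma 1 to $\mathcal V_n$ in $A=G_D$ with these data:

* for $a$: target $\frac12$, tolerance $\frac14$, bound $4$. The contribution to the sum is $\frac1{4(1-\cos(\pi/2))}=\frac14$;
* for $v_{j,l}$ with $j\in J_m$: target $0$, tolerance $\varepsilon_m=\frac1{4m}<\frac12$, bound $L_m$. By (2) the contribution is at most $\frac1{2^{m+2}ms_m}$, and stage $m$ has at most $ms_m$ such vectors.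

The total is at most $\frac14+\sum_{m\ge1}2^{-m-2}=\frac12<1$. So for each $n$ the closed set of $\varphi\in\mathrm{Hom}(G_D,\mathbb T)$ satisfying
$$\|\varphi(a)-\tfrac12\|\le\tfrac14,\qquad\|\varphi(v_{j,l})\|\le\varepsilon_m\quad(m\in\mathcal N,\ m\le n,\ j\in J_m,\ l\le r_{\alpha(m)})$$
is nonempty. These sets decrease with $n$, and $\mathrm{Hom}(G_D,\mathbb T)$ is compact. So some $\varphi:G_D\to\mathbb T$ satisfies the conditions for all $m\in\mathcal N$ at once. In particular $\varphi(a)\ne0$.

**Step 6: this $\varphi$ keeps the promises in $D$.** Let $\alpha\in D\cap C$ and $U_\alpha=\bigcup_{n\in Q_\alpha}J_n$. For $n\in Q_\alpha$ we have $|I_n\setminus U_\alpha|\le\gamma(n)$, so $U_\alpha$ satisfies (3) with $m=1$, and $U_\alpha\in\mathcal F_\alpha\subset p_\alpha$. For $j\in U_\alpha\cap I_n$ and $l\le r_\alpha$,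
$$\|\varphi(f_{\alpha,l}(j))-\varphi(x_{\alpha,l})\|=\|\varphi(v_{j,l})\|\le\varepsilon_n .$$
Given $\varepsilon>0$, all but finitely many $j\in U_\alpha$ lie in blocks with $\varepsilon_n<\varepsilon$, and $p_\alpha$ is free. Hence $\varphi(x_{\alpha,l})=p_\alpha\text{-}\lim_j\varphi(f_{\alpha,l}(j))$.

**Step 7: extension to $G$.** The remaining promises can be kept by definition. For $\alpha\in\kappa\setminus D$, by recursion on $\alpha$, put
$$\varphi(x_{\alpha,l})=p_\alpha\text{-}\lim_j\varphi(f_{\alpha,l}(j))\quad\text{if }\alpha\in C,\ l\le r_\alpha,$$
and $\varphi(x_{\alpha,l})=0$ otherwise. When $\alpha$ is reached, $\varphi$ is already defined on all generators $x_{\beta,l'}$ with $\beta<\alpha$, whether $\beta\in D$ or not. So it is defined on $G_\alpha\ni f_{\alpha,l}(j)$, and the limit exists because $\mathbb T$ is compact. The promises for $\alpha\in D\cap C$ concern only $\varphi|G_D$, which is unchanged. So the resulting homomorphism belongs to $\Phi$, and $\varphi(a)\neq0$. $\square$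

## Thinning an arbitrary sequence, and the proof of Theorem 1

The topology is Hausdorff by Proposition A, and good sequences have limits along ultrafilters by (6). It remains to reduce an arbitrary sequence $F=(F_1,\dots,F_k):\omega\to G^k$ to a good one. Goodness can fail for coarse reasons: coordinates may be constant, or related to each other, as in $F=(g,2g+d)$. These are removed first.

**Step 1: coordinates modulo constants.** Fix a free ultrafilter $u$ on $\omega$, and let $\mathcal S_0\le G^\omega$ be the subgroup of sequences that are constant on a member of $u$. The quotient $G^\omega/\mathcal S_0$ is torsion-free: if $m\ge1$ and $mf(j)=w$ for all $j$ in a member of $u$, then for $j,j'$ in that set $m(f(j)-f(j'))=0$, so $f(j)=f(j')$, and $f\in\mathcal S_0$.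

The subgroup of $G^\omega/\mathcal S_0$ generated by the classes of $F_1,\dots,F_k$ is finitely generated and torsion-free, hence free. Let $g_1,\dots,g_r\in G^\omega$ represent a basis. Each $F_i$ is an integer combination of the $g_l$ plus an element of $\mathcal S_0$. Intersecting finitely many members of $u$, we get $z_{il}\in\mathbb Z$, $d_i\in G$ and $Y\in u$ with
$$F_i(j)=\sum_{l=1}^rz_{il}\,g_l(j)+d_i\qquad(j\in Y,\ i\le k).\tag{7}$$
In the example $F=(g,2g+d)$ with $g\notin\mathcal S_0$ we have $r=1$, and (up to the choice of basis and constants) $g_1=g$, $z_{11}=1$, $z_{21}=2$, $d_1=0$, $d_2=d$. If $r=0$, then $F$ is constant on the infinite set $Y$ and has a cluster point. Let $r\ge1$. Since the classes of the $g_l$ are independent,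
$$\text{for every }c\in\mathbb Z^r\setminus\{0\}\text{ and }w\in G:\quad\Bigl\{j:\sum_lc_lg_l(j)=w\Bigr\}\notin u.\tag{8}$$

**Step 2: thinning.** We choose $j_0<j_1<\cdots$ in $Y$ so that $t(i)=(g_1(j_i),\dots,g_r(j_i))$ is good. Let $i\in I_n$, and suppose $j_{i'}$ is chosen for all $i'<i$. Let $W$ be the finite set of all sums
$$\sum_{i'\in I_n,\ i'<i}\ \sum_{l\le r}c_{i',l}\,g_l(j_{i'}),\qquad|c_{i',l}|\le2L_n$$
(so $W=\{0\}$ if $i$ is the first element of $I_n$). By (8), for each of the finitely many pairs $(c,w)$ with $c\ne0$, $|c_l|\le2L_n$, $w\in W$, the set of $j$ with $\sum_lc_lg_l(j)=w$ is not in $u$. So the set of $j\in Y$ with $\sum_lc_lg_l(j)\notin W$ for all such $c$ is in $u$. It is infinite; let $j_i$ be an element of it larger than all $j_{i'}$, $i'<i$.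

Then $t$ is good. Suppose there is a nontrivial relation $\sum_{i\in I_n}\sum_lc_{i,l}\,g_l(j_i)=0$ with coefficients bounded by $2L_n$, and let $i$ be the largest index such that some $c_{i,l}\ne0$. Then $\sum_lc_{i,l}\,g_l(j_i)$ is minus a sum from $W$, hence lies in $W$, as $W$ is symmetric. This contradicts the choice of $j_i$.

**Step 3: cluster points.** By (4), $t=f_\alpha$ for $\kappa$ many $\alpha\in C$, with $r_\alpha=r$. For each such $\alpha$, (6) says $x_{\alpha,l}=p_\alpha\text{-}\lim_ig_l(j_i)$. Since $j_i\in Y$, (7) and the continuity of the group operations give
$$p_\alpha\text{-}\lim_iF(j_i)=y_\alpha:=\Bigl(\sum_lz_{1l}\,x_{\alpha,l}+d_1,\ \dots,\ \sum_lz_{kl}\,x_{\alpha,l}+d_k\Bigr).\tag{9}$$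
Since $p_\alpha$ is free and $i\mapsto j_i$ is injective, every neighborhood of $y_\alpha$ contains $F(j)$ for infinitely many $j$. So $y_\alpha$ is a cluster point of $F$, and $G^k$ is countably compact. As $k$ was arbitrary, part 1 of Theorem 1 is proved.

**Step 4: many cluster points.** Let $k=1$ and let $F$ be injective. Members of $u$ are infinite, so $F\notin\mathcal S_0$. Hence $r\ge1$ and $(z_{1l})_l\ne0$ (otherwise (7) would make $F$ constant on $Y$). Then the points $y_\alpha=\sum_lz_{1l}x_{\alpha,l}+d_1$ in (9) are distinct for distinct $\alpha$, because they involve different generators. So $F$ has at least $\kappa$ cluster points.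

Finally, suppose a sequence converges to $b$ and infinitely many of its terms differ from $b$. Each value $\ne b$ occurs only finitely often, since $b$ has a neighborhood avoiding it. So there is an injective subsequence converging to $b$. As $G$ is Hausdorff, $b$ is its only cluster point, which contradicts the previous paragraph. Theorem 1 is proved. $\blacksquare$

## The least cardinality, and a semigroup inside $G$

**Proof of Theorem 2(a).** Let $H$ be an infinite countably compact Hausdorff group. We embed a binary tree of open sets. Hausdorff groups are regular. $H$ is not discrete, because an infinite discrete space has an injective sequence without cluster points. By homogeneity, $H$ has no isolated points. So every nonempty open set $V$ contains two distinct points, and by the Hausdorff property and regularity there are nonempty open sets whose closures are disjoint and contained in $V$. Starting from $V_\emptyset=H$, choose in this way nonempty open sets $V_s$ $(s\in2^{<\omega})$ such that $\overline{V_{s0}}$ and $\overline{V_{s1}}$ are disjoint subsets of $V_s$.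

For $b\in2^\omega$ the sets $\overline{V_{b|n}}$ form a decreasing sequence of nonempty closed sets. Pick a point in each; a cluster point of these points lies in all of them, so $\bigcap_n\overline{V_{b|n}}\ne\emptyset$. If $b\ne b'$, the two intersections are disjoint, as the closures are disjoint right after the first place where $b,b'$ differ. Hence $|H|\ge\mathfrak c$. By Theorem 1 the value $\kappa=\mathfrak c$ is attained. The remark on the $\omega$-th power is fact (ii). $\blacksquare$

**Proof of Theorem 2(b).** The index $0$ is not in $C$, so $x_{0,1}$ never occurs among the new generators $x_{\alpha,l}$ in (9). This lets us control one coordinate of the cluster points.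

Let $\pi:G\to\mathbb Z$ be the coefficient at $x_{0,1}$, and $S=\{g\in G:\pi(g)\ge0\}$. This is a subsemigroup of $G$, hence commutative and cancellative, Hausdorff and with continuous addition. It contains $0$ and $x_{0,1}$ but not $-x_{0,1}$. If it were a group, its identity would be an idempotent of $G$, that is $0$, and the inverse of $x_{0,1}$ would be $-x_{0,1}$. So it is not a group.

Let $F:\omega\to S^k$, and take $g_l,z_{il},d_i,Y$ as in (7). If $r=0$, then $F$ is constant on an infinite set, and its value there lies in $S^k$ and is a cluster point. Let $r\ge1$. The cluster point (9) has $i$-th coordinate $\sum_lz_{il}x_{\alpha,l}+d_i$, and $\pi(d_i)$ might be negative. We normalize the $g_l$ to prevent this. Fix $j^*\in Y$ and put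
$$g_l'=g_l-\pi(g_l(j^*))\,x_{0,1},\qquad d_i'=d_i+\sum_lz_{il}\,\pi(g_l(j^*))\,x_{0,1}.$$
Then (7) holds with $g_l',d_i'$ and the same $Y$ and $z_{il}$. Also (8) holds for the $g_l'$: only constants were added, so $\sum_lc_lg_l'(j)=w$ is an equation $\sum_lc_lg_l(j)=w'$ with another constant $w'$. Moreover
$$\pi(d_i')=\pi(d_i)+\sum_lz_{il}\,\pi(g_l(j^*))=\pi(F_i(j^*))\ge0,$$
by (7) at $j^*\in Y$ and because $F(j^*)\in S^k$.

Steps 2 and 3 of the previous section, applied to the $g_l'$ and $d_i'$, give a cluster point of $F$ in $G^k$ with coordinates $\sum_lz_{il}x_{\alpha,l}+d_i'$ for some $\alpha\in C$. By (5), $\alpha\ne0$, so $\pi(x_{\alpha,l})=0$, and $\pi$ of the $i$-th coordinate is $\pi(d_i')\ge0$. So the cluster point lies in $S^k$, and $S^k$ is countably compact for every $k$. $\blacksquare$
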